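# Three-colorable graphs with arbitrarily large indicated chromatic number

## 1. Bipartite graphs: two colors suffice

All graphs are finite and simple. Two players, Indicator and Painter, color a graph $G$ together, using a fixed set of $k$ colors. In each round Indicator points at an uncolored vertex, and Painter must give it a color that does not already appear on any of its colored neighbors. So the partial coloring is proper at all times. Indicator wants the whole graph to be colored, and wins if this happens. Painter wins if at some moment the selected vertex cannot be colored because all $k$ colors already appear on its neighbors. Indicator decides *where*, Painter decides *which color*, and Painter is the one who wants trouble.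

The **indicated chromatic number** $\chi_I(G)$ is the smallest $k$ for which Indicator has a winning strategy with $k$ colors, whatever Painter does. As usual, $\chi(G)$ is the chromatic number.

A first example is the path $a\,b\,c\,d$ with two colors $\alpha,\beta$. If Indicator starts with the two ends, Painter can give both of them $\alpha$. If Indicator then selects $b$, it gets $\beta$, and $c$ now sees $\beta$ on $b$ and $\alpha$ on $d$. Painter has won. But if Indicator selects $a,b,c,d$ in this order, then Painter has a free choice only at $a$, and everything is colored. The order matters, and Indicator controls it. This settles all graphs with $\chi\le 2$.

**Proposition 1.** If $\chi(G)=1$ then $\chi_I(G)=1$. If $\chi(G)=2$ then $\chi_I(G)=2$.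

**Proof.** Whenever Indicator wins with $k$ colors, the end of the play is a proper coloring with at most $k$ colors. Hence
$$\chi(G)\le\chi_I(G). \tag{1}$$
If $\chi(G)=1$, there are no edges, one color is enough, and $\chi_I(G)=1$.

Let $\chi(G)=2$. By (1), $\chi_I(G)\ge 2$. With two colors, Indicator treats the components one after another. In a component he selects any first vertex, and afterwards always an uncolored vertex that has a colored neighbor; since the component is connected, such a vertex exists until the component is fully colored. We claim that the coloring of the component always agrees with its bipartition: all colored vertices on one side have one color, and all colored vertices on the other side have the other color. This holds after the first move. Suppose it holds when a further vertex $z$ is selected. The colored neighbors of $z$ all lie on the side opposite to $z$, so they all have the same color. There is at least one of them, so $z$ can be colored, and Painter has to use the other color, which is the color of the side of $z$. So the claim persists, no selected vertex is ever stuck, and Indicator wins. $\blacksquare$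

What changes when $\chi(G)=3$? The proof used that, with two colors, one colored neighbor forces Painter's move, so in a connected graph Painter makes one free choice per component. With three or more colors, a vertex with a single colored neighbor still leaves Painter at least two options, and the same argument gives nothing. One can still hope that a generous number of colors, depending only on $\chi(G)$, would let Indicator win. This hope is the following conjecture; the problem comes from "Indicated colorings of graphs" (http://ssdnm.mimuw.edu.pl/pliki/prace-studentow/st/pliki/andrzej-grzesik-1.pdf).

**Conjecture.** There is a function $f$ such that $\chi_I(G)\le f(\chi(G))$ for every graph $G$.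

The facts that come with the problem are that $\chi(G)\le\chi_I(G)\le\Delta(G)+1$, that there are graphs with $\chi(G)=3$ and $\chi_I(G)=4$, and that no constant $a$ satisfies $\chi_I(G)\le\chi(G)+a$ for all $G$. We shall use only the inequality (1) and the simple upper bound (2) below.

## 2. The failure at chromatic number three, and the greedy upper bound

The conjecture fails, and it fails at the first value that Proposition 1 does not cover.

**Theorem 1.** For every $k$ there is a graph $G$ with $\chi(G)=3$ and $\chi_I(G)>k$. Hence no function $f$ satisfies $\chi_I(G)\le f(\chi(G))$ for all $G$.

The second sentence follows from the first: if $f$ existed, take an integer $k\ge f(3)$, and the graph given for this $k$ violates the inequality.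

**Theorem 2.** A pair $(a,b)$ of positive integers equals $(\chi(G),\chi_I(G))$ for some nonempty graph $G$ if and only if $(a,b)=(1,1)$, or $(a,b)=(2,2)$, or $3\le a\le b$. For $3\le a\le b$ the graph can be chosen so that $\chi_I(G)$ also equals $\operatorname{col}(G)$.

Here $\operatorname{col}(G)$ is the **coloring number** (degeneracy plus one): the least $d$ such that the vertices can be ordered with each vertex having fewer than $d$ earlier neighbors. For instance $\operatorname{col}(K_a)=a$. A cycle has $\operatorname{col}=3$: every vertex has only two neighbors, and the last vertex of any order has both of them before it. A star $K_{1,n}$ with $n\ge1$ has $\operatorname{col}=2$ (center first), although $\Delta+1=n+1$. If Indicator selects the vertices in an order that witnesses $\operatorname{col}(G)=d$, then with $d$ colors each selected vertex has fewer than $d$ colored neighbors and can be colored. So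
$$\chi_I(G)\le\operatorname{col}(G). \tag{2}$$
Any order shows $\operatorname{col}(G)\le\Delta(G)+1$, so (2) contains the bound $\Delta(G)+1$.

From now on we work for Painter, with these terms. The **$m$-game** on $G$ is the game with a palette of $m$ colors. A selected vertex is **blocked** if all $m$ colors appear on its neighbors. Every play ends either with all vertices colored or with the selection of a blocked vertex. A Painter strategy is **winning** if every play consistent with it ends with a blocked vertex. If Painter has a winning strategy in the $m$-game, Indicator has none.

One point of logic: $\chi_I(G)>k$ means that Indicator has no winning strategy with $j$ colors for any $j\le k$. We shall not assume that a win for Painter with $k$ colors implies a win with fewer. So it will not be enough to make Painter win the $k$-game; in Section 8 all smaller palettes are handled separately.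

## 3. One new vertex for every set: a gain of one color that costs one color

To make Painter strong for many colors, try induction on the number of colors. Suppose Painter wins the $m$-game on $G$, and look for a larger graph on which he wins the $(m+1)$-game. The natural attempt is this: for *every* $(m+1)$-set $T\subseteq V(G)$, add a new vertex $w_T$ adjacent exactly to the vertices of $T$.

Let the palette be $A\cup\{e\}$ with $|A|=m$. Painter reserves $e$ for the new vertices: a selected new vertex gets $e$, and on $G$ he plays his $m$-game strategy with the colors of $A$. The new vertices wear only $e$, so on $G$ they do not interfere with $A$. At some point Indicator must select a vertex $u$ of $G$ whose neighbors in $G$ carry all of $A$. Now there are two possibilities.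

- Some new neighbor of $u$ is already colored. Its color is $e$, so $u$ is blocked.
- No new neighbor of $u$ is colored. Painter gives $u$ the color $e$. Choose a set $R$ of $m$ neighbors of $u$ in $G$ with one vertex of each color of $A$, and let $T=\{u\}\cup R$. The vertex $w_T$ is still uncolored and sees all $m+1$ colors, so it can never be colored.

As far as the game goes, this is correct. The trouble is the chromatic number. Suppose $m+1\ge\chi(G)$ and take any proper coloring of $G$ with $\chi(G)$ colors. All $\chi(G)$ colors occur, and $|V(G)|\ge m+1$ because a blocked vertex has $m$ neighbors, so some $(m+1)$-set $T$ meets every color class. Then $w_T$ needs a new color. Since the $w_T$ are pairwise nonadjacent, one new color suffices for all of them. So the chromatic number rises by exactly one, and the difference between $m+1$ and the chromatic number stays the same. Starting from an odd cycle with $m=2$ we get graphs with chromatic number exactly $m+1$ on which Painter wins the $m$-game. That is worthless: when the chromatic number exceeds $m$, Painter wins the $m$-game with arbitrary legal moves.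

The damage is done by those $w_T$ whose neighborhood meets all color classes. We want to keep the two-way trap for $u$ and do without these vertices.

## 4. Tripartitions and new vertices that avoid one part

To keep $\chi\le 3$ we carry a proper 3-coloring along as part of the data. It has nothing to do with the colors that Painter uses in the game, so we speak of *parts*, not of colors.

**Definition.** A *tripartitioned graph* is a graph $G$ with a fixed partition $V(G)=V_1\cup V_2\cup V_3$ into independent sets, called parts (possibly empty). In particular $\chi(G)\le3$. In a disjoint union of copies of tripartitioned graphs, corresponding parts are united.

Our standard example is the nine-cycle $C_9=v_0v_1\dots v_8$ with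
$$V_1=\{v_0,v_3,v_6\},\qquad V_2=\{v_1,v_4,v_7\},\qquad V_3=\{v_2,v_5,v_8\}.$$
Since $9$ is divisible by $3$, adjacent vertices, including $v_8$ and $v_0$, lie in different parts.

**Definition.** For a tripartitioned graph $G$, let $\Phi_m(G)$ be the graph obtained by adding, for each $i\in\{1,2,3\}$ and each $(m+1)$-set $T\subseteq V(G)\setminus V_i$, a new vertex $w_{T,i}$, placed in part $i$ and adjacent exactly to the vertices of $T$.

The new vertices are pairwise nonadjacent, and $w_{T,i}$ has no neighbor in $V_i$. So the three enlarged parts are again independent, and $\Phi_m(G)$ is tripartitioned. For example, in $\Phi_2(C_9)$ each $i$ leaves six vertices of the cycle outside $V_i$ and contributes $\binom63=20$ new vertices, so $\Phi_2(C_9)$ has $9+60=69$ vertices.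

Run the argument of Section 3 on $\Phi_m(G)$. Everything goes through except the last choice: we need a set $R$ of $m$ colored vertices, one of each color of $A$, such that $T=\{u\}\cup R$ avoids some part. The neighbors of a blocked $u\in V_p$ lie in the two other parts, and if their colors are spread over both, then $\{u\}\cup R$ meets all three parts and the required vertex was not added.

This can happen. In the $2$-game on $C_9$, every Painter strategy is winning, since $C_9$ is not 2-colorable. Suppose Indicator selects $v_0$ and then $v_2$, and Painter gives them $\alpha$ and $\beta$. Now $v_1$ is selected and is blocked. In the $3$-game on $\Phi_2(C_9)$ with palette $\{\alpha,\beta,e\}$, Painter would color $v_1$ with $e$. But the colors $\alpha,e,\beta$ on $v_0,v_1,v_2$, with nothing else colored, extend to a proper coloring of all of $\Phi_2(C_9)$: color the whole enlarged parts $1,2,3$ with $\alpha,e,\beta$. Painter has trapped nothing.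

However, nothing in the trap requires $R$ to consist of *neighbors* of $u$. It only has to carry all colors of $A$ and, together with $u$, to avoid a part. That tells us what to ask for.

**Definition.** At a given moment, a set $X\subseteq V(G)$ is *full* if every palette color appears on some colored vertex of $X$. A Painter strategy is *strongly winning* if it is winning and, whenever a blocked vertex $u\in V_p$ is selected, there is $q\ne p$ such that $V_p\cup V_q$ is full at that moment.

Since colors are never removed, a full set stays full. In the play above, $u=v_1\in V_2$; the set $V_2\cup V_1$ shows only $\alpha$, and $V_2\cup V_3$ shows only $\beta$, so that play is not consistent with a strongly winning strategy. By contrast, let Indicator go around the cycle, $v_0,v_1,\dots,v_7$. If $v_0$ gets $\alpha$, the colors are forced to alternate, so $v_7$ gets $\beta$ and $v_8$ is blocked. Here $u=v_8\in V_3$, and $V_3$ contains $v_2$ with color $\alpha$ and $v_5$ with color $\beta$, so $V_3$ alone is full.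

A triangle with one vertex in each part would be a bad start: in its $2$-game the blocked vertex is alone in its part, so $V_p\cup V_q$ has only one colored vertex and is never full.

**Lemma 1 (one more color, no new part).** If Painter has a strongly winning strategy $\sigma$ in the $m$-game on a tripartitioned graph $G$, then Painter has a winning strategy in the $(m+1)$-game on $\Phi_m(G)$.

**Proof.** Write $V_1,V_2,V_3$ for the parts of $G$ itself, without the new vertices. Let the palette be $A\cup\{e\}$ with $|A|=m$.

**Step 1.** *This step describes Painter's play up to the critical moment and checks that it is legal.* Until a vertex of $G$ is selected on whose neighbors all colors of $A$ appear, Painter gives $e$ to every selected new vertex, and colors every selected vertex of $G$ by $\sigma$ with palette $A$. Call this the first phase. During it, no vertex of $G$ has color $e$. The neighbors of a new vertex all lie in $G$, so giving it $e$ is legal. All colored new vertices have color $e$, so the colors of $A$ on the neighbors of a vertex of $G$ come only from its neighbors in $G$. Hence the moves prescribed by $\sigma$ are legal, and the play restricted to $G$ is a play of the $m$-game on $G$ consistent with $\sigma$.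

**Step 2.** *This step shows that Indicator cannot avoid the critical moment.* Suppose the first phase never ends. No selected vertex is then blocked, by Step 1, so the play ends with everything colored. In particular all of $G$ is colored in a play consistent with $\sigma$, which contradicts that $\sigma$ is winning. So at some moment Indicator selects a vertex $u\in V(G)$ whose neighbors in $G$ carry all colors of $A$. In the $m$-game on $G$ this is the selection of a blocked vertex.

**Step 3.** *This step finds the new vertex that will serve as the trap.* Let $u\in V_p$. Since $\sigma$ is strongly winning, there is $q\neq p$ such that $V_p\cup V_q$ is full with respect to $A$. Choose $R\subseteq V_p\cup V_q$ consisting of $m$ colored vertices, one of each color of $A$. Let $i$ be the third index and $T=\{u\}\cup R$. Since $u$ is uncolored, $u\notin R$, so $|T|=m+1$. Also $T\subseteq V_p\cup V_q$, so $T\cap V_i=\emptyset$. Hence $w=w_{T,i}$ is a vertex of $\Phi_m(G)$.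

**Step 4.** *This step shows that Painter wins in either case.* If some new vertex adjacent to $u$ is colored, its color is $e$. Together with the colors of $A$ on its neighbors in $G$, all $m+1$ colors appear around $u$. So $u$ is blocked, and Painter has won.

Otherwise no new vertex adjacent to $u$ is colored. No vertex of $G$ has color $e$ either, so Painter may legally color $u$ with $e$. Now $w$ is uncolored, because it is a new vertex adjacent to $u$. Its neighbors carry all colors of $A$ (on $R$) and the color $e$ (on $u$). So $w$ can never be colored. Painter continues with arbitrary legal colors; the play cannot end with all vertices colored, so it ends with a blocked vertex. $\blacksquare$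

The lemma consumes a *strongly* winning strategy and returns only a *winning* one. To iterate we need a strong start and a way to turn winning into strongly winning.

## 5. A strong start: the nine-cycle with two colors

In the $2$-game on $C_9$ Painter cannot fail to win. The only issue is *how* the block comes about, and the bad play of Section 4 shows what to avoid: two parts that carry one color each, the two colors being different, while the third part is empty of color. Painter's free moves should therefore make a part full as soon as possible, and should not put different colors on different parts.

**Lemma 2 (start).** Painter has a strongly winning strategy in the $2$-game on $C_9$, with the tripartition of Section 4.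

**Proof.** **Step 1.** *This step gives the strategy.* Let the colors be $\alpha,\beta$. If the selected vertex $z$ is not blocked and has a colored neighbor, Painter's color is forced. If $z$ has no colored neighbor, any color is legal, and Painter acts as follows.

- If the part of $z$ contains a colored vertex but is not full, $z$ gets the color missing from that part.
- Otherwise $z$ gets $\alpha$.

In particular the very first selected vertex gets $\alpha$. Since $C_9$ is not 2-colorable, every play ends with a blocked vertex, so the strategy is winning.

**Step 2.** *This step describes what a play would look like at the end if the strong condition failed.* Let the play end with the blocked vertex $u=v_i\in V_p$ (indices of vertices modulo $9$). Its neighbors $x=v_{i-1}$ and $y=v_{i+1}$ lie in the two other parts, say $x\in V_q$ and $y\in V_r$, and they have different colors, $c$ on $x$ and $d$ on $y$. Suppose that neither $V_p\cup V_q$ nor $V_p\cup V_r$ is full. The set $V_p\cup V_q$ contains color $c$, so it contains no vertex of color $d$. The set $V_p\cup V_r$ contains color $d$, so it contains no vertex of color $c$. As $c$ and $d$ are the only colors, we obtain: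
$$\text{no vertex of } V_p \text{ is colored, all colored vertices of } V_q \text{ have color } c, \text{ all colored vertices of } V_r \text{ have color } d\ne c. \tag{3}$$

**Step 3.** *This step locates a free move of Painter.* Deleting $V_p=\{v_i,v_{i+3},v_{i+6}\}$ from the cycle leaves the three disjoint edges
$$v_{i+1}v_{i+2},\qquad v_{i+4}v_{i+5},\qquad v_{i-2}v_{i-1},$$
each with one end in $V_q$ and one end in $V_r$. The vertex $y=v_{i+1}$ is on the first and $x=v_{i-1}$ is on the last. Let $f$ be the first selected vertex of the play. It is colored, with $\alpha$, so by (3) it lies in $V_q\cup V_r$. Let $K$ be the one of the three edges that contains $f$. Since $x$ and $y$ are colored and lie on different edges, at least one of them is outside $K$. So there is a first selected vertex $z$ of $V_q\cup V_r$ outside $K$. By (3) no vertex of $V_p$ is colored, so all vertices selected before $z$ are in $K$. The two neighbors of $z$ are its partner on its own edge, which is outside $K$, and a vertex of $V_p$. Neither was colored when $z$ was selected. So Painter's move at $z$ was a free move.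

**Step 4.** *This step shows that Painter's move at $z$ contradicts (3).* There are two cases.

Suppose the part of $z$ contained a colored vertex when $z$ was selected. All colored vertices were in $K$, and $K$ has one vertex in each of $V_q,V_r$, so the part contained exactly one colored vertex and was not full. Painter gave $z$ the missing color, and then this part, which is $V_q$ or $V_r$, contains both colors. This contradicts (3).

Suppose the part of $z$ contained no colored vertex. Then $f$ lies in the other one of $V_q,V_r$, and Painter gave $z$ the color $\alpha$, which is also the color of $f$. So $\alpha$ appears in both $V_q$ and $V_r$, and (3) gives $c=\alpha=d$, contradicting $c\ne d$.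

Hence one of $V_p\cup V_q$, $V_p\cup V_r$ is full when $u$ is selected, and the strategy is strongly winning. $\blacksquare$

Lemmas 1 and 2 show that Painter wins the $3$-game on $\Phi_2(C_9)$, which is 3-colorable. So $3$ colors fail here although $\chi=3$.

## 6. Winning becomes strongly winning on $3m-1$ copies

For the next color we need a strongly winning strategy in the $3$-game, and all we have is a winning one. Taking many copies and playing the old strategy in each does not help by itself: Indicator may play in one copy only, until he selects a blocked vertex there, and then the other copies have contributed nothing.

The strong condition asks for colors in the parts *of the whole union*. Painter can therefore play deliberately harmless in the first few copies that Indicator touches, so harmless that no block can occur there, and use the first move in each such copy to put a new color into a part. He starts playing to win only when some part is already full. The harmless play needs three different colors, one per part, which is why $m\ge3$ is assumed and why the case $m=2$ needed Lemma 2.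

**Lemma 3 (from winning to strongly winning).** Let $m\ge3$. If Painter has a winning strategy $\sigma$ in the $m$-game on a tripartitioned graph $H$, then he has a strongly winning strategy in the $m$-game on the disjoint union $(3m-1)H$ of $3m-1$ copies of $H$.

**Proof.** Let $V_1,V_2,V_3$ be the parts of the whole union.

**Step 1.** *This step gives the strategy.* When Indicator selects the first vertex $v$ of a copy, Painter classifies that copy, once and for all.

- If at that moment none of $V_1,V_2,V_3$ is full, the copy is called *waste*. Say $v\in V_q$. Painter picks a color $c$ that does not yet appear in $V_q$, assigns $c$ to part $q$, and assigns two further distinct colors to the other two parts; this is possible as $m\ge3$. He colors $v$ with $c$, and from then on gives each selected vertex of this copy the color assigned to its part.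
- Otherwise the copy is called *serious*, and Painter follows $\sigma$ in it, as if the copy were the whole graph.

In a waste copy, adjacent vertices lie in different parts and are meant to receive different colors. So the prescribed color is always legal, and no vertex of a waste copy is ever blocked. There are no edges between copies, so in a serious copy the moves of $\sigma$ are legal, and the play restricted to that copy is consistent with $\sigma$.

**Step 2.** *This step bounds the number of waste copies.* At each moment consider the set of pairs $(j,c)$ such that color $c$ appears on some vertex of $V_j$. Just before a waste copy is created, no part is full, so each $j$ occurs in at most $m-1$ pairs, and there are at most $3(m-1)$ pairs. Creating the waste copy adds a new pair, namely $(q,c)$. If $t\ge1$ waste copies are created in a play, then just before the last creation there are at least $t-1$ pairs, so $t-1\le3(m-1)$. Hence at most $3(m-1)+1=3m-2$ copies are ever waste.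

**Step 3.** *This step shows that the strategy is winning.* Suppose Indicator colors everything. All $3m-1$ copies have been touched, and at most $3m-2$ are waste, so some copy is serious. It is completely colored in a play consistent with $\sigma$, which is impossible because $\sigma$ is winning. So each play ends with a blocked vertex $u$.

**Step 4.** *This step checks the strong condition.* By Step 1, $u$ lies in a serious copy. It is not the first selected vertex of that copy, since such a vertex has no colored neighbors. So the copy was classified as serious at an earlier moment, when some part $V_s$ was full, and $V_s$ is still full. Let $u\in V_p$. If $s\ne p$, take $q=s$; if $s=p$, take any $q\neq p$. In both cases $V_p\cup V_q\supseteq V_s$ is full. $\blacksquare$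

## 7. The graphs $H_k$

Now alternate the two operations. Define
$$H_2=C_9,\qquad H_3=\Phi_2(C_9),\qquad H_{m+1}=\Phi_m\big((3m-1)H_m\big)\quad(m\ge3).$$
For instance $H_4=\Phi_3(8H_3)$. The graph $8H_3$ has $8\cdot 69=552$ vertices.

**Proposition 2.** For every $k\ge2$: $H_k$ is tripartitioned, $\chi(H_k)=3$, Painter wins the $k$-game on $H_k$, and $\operatorname{col}(H_k)\le k+1$.

**Proof.** **Step 1.** *This step computes the chromatic number.* Disjoint unions and the operations $\Phi_m$ preserve tripartitions, so every $H_k$ is tripartitioned and $\chi(H_k)\le3$. Every $H_k$ contains the odd cycle $C_9$, so $\chi(H_k)=3$.

**Step 2.** *This step shows that Painter wins.* He wins the $2$-game on $H_2$ by Lemma 2, even strongly, so by Lemma 1 with $m=2$ he wins the $3$-game on $H_3$. Suppose $m\ge3$ and he wins the $m$-game on $H_m$. By Lemma 3 he has a strongly winning strategy in the $m$-game on $(3m-1)H_m$, and by Lemma 1 he wins the $(m+1)$-game on $\Phi_m((3m-1)H_m)=H_{m+1}$.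

**Step 3.** *This step bounds the coloring number, for use in the upper bound on $\chi_I$.* Take an order of $V(G)$ that witnesses $\operatorname{col}(G)$ and put the new vertices of $\Phi_m(G)$ after it. The vertices of $G$ have the same earlier neighbors as before, and each new vertex has exactly $m+1$ earlier neighbors. Hence
$$\operatorname{col}(\Phi_m(G))\le\max(\operatorname{col}(G),\,m+2).$$
Disjoint unions of copies do not change $\operatorname{col}$: order one copy after another. Now $\operatorname{col}(H_2)=3$, so $\operatorname{col}(H_3)\le\max(3,4)=4$. If $m\ge3$ and $\operatorname{col}(H_m)\le m+1$, then $\operatorname{col}(H_{m+1})\le\max(m+1,m+2)=m+2$. By induction $\operatorname{col}(H_k)\le k+1$ for all $k\ge2$. $\blacksquare$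

## 8. All pairs $(\chi,\chi_I)$

Painter wins the $k$-game on $H_k$, but, as noted in Section 2, $\chi_I>k$ also requires Indicator to fail with fewer colors. The remedy is to put all the $H_j$ side by side.

**Proof of Theorems 1 and 2.** Let $3\le a\le b$ and put
$$G_{a,b}=K_a\sqcup H_2\sqcup H_3\sqcup\dots\sqcup H_{b-1}.$$

**Step 1.** *This step finds the chromatic number.* Since $b\ge3$, the graph $H_2$ is present; all the $H_j$ have chromatic number $3$. So $\chi(G_{a,b})=\max(a,3)=a$.

**Step 2.** *This step shows $\chi_I(G_{a,b})\ge b$, by showing that Painter wins with $j$ colors for each $1\le j\le b-1$.* For $j=1$ this holds because the graph has an edge, so it can never be completely colored with one color. For $2\le j\le b-1$, Painter uses his winning strategy from Proposition 2 on the copy of $H_j$ and plays arbitrary legal colors elsewhere. There are no edges between $H_j$ and the rest, so the play restricted to $H_j$ is a play of the $j$-game consistent with that strategy, and $H_j$ can never be completely colored. So the play ends with a blocked vertex, in $H_j$ or elsewhere.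

**Step 3.** *This step shows $\chi_I(G_{a,b})\le b$.* We have $\operatorname{col}(K_a)=a$ and $\operatorname{col}(H_j)\le j+1\le b$ for $j\le b-1$. Ordering the pieces one after another and using (2),
$$\chi_I(G_{a,b})\le\operatorname{col}(G_{a,b})\le\max(a,b)=b.$$
With Step 2 this gives $\chi_I(G_{a,b})=\operatorname{col}(G_{a,b})=b$.

**Step 4.** *This step deduces Theorem 1.* Given $k$, take $a=3$ and $b=\max(k+1,3)$. Then $\chi(G_{3,b})=3$ and $\chi_I(G_{3,b})=b>k$. So the conjecture is false.

**Step 5.** *This step completes Theorem 2 by determining exactly which pairs occur.* Steps 1–3 realize every pair with $3\le a\le b$, with $\chi_I=\operatorname{col}$. The pairs $(1,1)$ and $(2,2)$ are realized by $K_1$ and $K_2$, by Proposition 1. Conversely, let $G$ be a nonempty graph with $(\chi(G),\chi_I(G))=(a,b)$. If $a=1$ or $a=2$, Proposition 1 gives $b=a$. If $a\ge3$, then $a\le b$ by (1). $\blacksquare$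

Thus $\chi_I$ is determined by $\chi$ when $\chi\le2$, and it is unbounded on the class of graphs with $\chi=a$ for every fixed $a\ge3$.
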